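\title{A Souslin tree without a free tree}

\begin{abstract}
A Souslin tree is free if no finite product of pairwise disjoint cones of the tree has an uncountable antichain. We show that it is consistent, relative to ZFC, that there is a Souslin tree but no free tree. More precisely, for every $n$ with $2\le n<\omega$ it is consistent that there is an $n$-free tree but no $(n+1)$-free tree. The model is obtained by a finite support iteration of ccc forcings. The iteration keeps the countable chain condition of the products of cones of one $(n+1)$-branching tree $T$ over so-called thin sets of nodes, and it specializes every tree to which none of these products adds a cofinal branch. In the resulting model every Souslin tree whose limit nodes are determined by their predecessors is, above some node and on a club of levels, isomorphic to one of these products.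
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{tree} is a partial order $(S,\le)$ in which the set $\operatorname{pred}(s)=\{v\in S:v<s\}$ is well-ordered for every node $s$; we say \emph{forest} when we want to stress that there may be many minimal nodes. The order type of $\operatorname{pred}(s)$ is the height $\operatorname{ht}(s)$. The level $S_\alpha$ is the set of nodes of height $\alpha$, and $S_{<\alpha}=\bigcup_{\beta<\alpha}S_\beta$. An \emph{$\omega_1$-tree} is a tree of height $\omega_1$ with countable levels that is \emph{normal}: it has a single root, every node has extensions on every higher level, and every node has at least two immediate successors. A \emph{Souslin tree} is an $\omega_1$-tree with no uncountable chain and no uncountable antichain.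

For $s\in S$ the \emph{cone} above $s$ is $S{\uparrow}s=\{v\in S:v\ge s\}$. For nodes $s_0,\dots,s_{k-1}$ the \emph{product tree}
\[
\bigotimes_{i<k}S{\uparrow}s_i
\]
is the set of all tuples $(v_0,\dots,v_{k-1})$ such that $v_i\ge s_i$ for all $i<k$ and all $v_i$ lie on the same level of $S$, ordered coordinatewise. The common height of the coordinates is called the \emph{level} of the tuple. An antichain of the product tree is a set of pairwise incomparable tuples.

\begin{definition}\label{def:free}
Let $1\le k<\omega$. An $\omega_1$-tree $S$ is \emph{$k$-free} if it is Souslin and $\bigotimes_{i<l}S{\uparrow}s_i$ has no uncountable antichain whenever $l\le k$ and $s_0,\dots,s_{l-1}$ are pairwise incomparable. It is \emph{free} if it is $k$-free for every $k$.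
\end{definition}

Thus $1$-free means Souslin. Freeness measures how independent the disjoint cones of $S$ are from one another. In the language of forcing, a Souslin tree is $k$-free exactly if adding generic branches through fewer than $k$ pairwise disjoint cones leaves every further disjoint cone without an uncountable antichain; this follows from parts (b) and (c) of Lemma~\ref{lem:ccc} below.

The nodes in Definition~\ref{def:free} have to be incomparable, because the square $S\otimes S$ of an $\omega_1$-tree always has an uncountable antichain. For each $s\in S$ choose two different immediate successors $s',s''$. If $(s',s'')<(r',r'')$, then $s'$ and $s''$ both lie below or at $r$ and are on the same level, so $s'=s''$, which is false. Hence the pairs $(s',s'')$, $s\in S$, form an antichain. This observation also shows that not all Souslin trees are free: if $S$ is Souslin, put two copies of $S$ side by side above a new root. The resulting tree is Souslin, and the product of the cones above the two old roots is $S\otimes S$, so it is not $2$-free.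

This example is repaired by passing to a cone, and one may hope that some such repair is always possible, so that every Souslin tree yields a free tree. Two extreme situations are compatible with that hope. Under $\diamondsuit$ there is a free tree (Lemma~\ref{lem:free}). Under Martin's axiom for $\aleph_1$ dense sets there is no Souslin tree $S$ at all, since a filter meeting the dense sets $\{s:\operatorname{ht}(s)\ge\alpha\}$, $\alpha<\omega_1$, would be an uncountable chain. The paper \cite{terminal} states that it is not known whether the existence of a Souslin tree implies the existence of a free tree. The problem is therefore: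

\begin{quote}
\emph{Does ZFC prove that, if there is a Souslin tree, then there is a free tree?}
\end{quote}

The answer is no.

\begin{theorem}\label{thm:main}
It is consistent, relative to ZFC, that there is a Souslin tree but no free tree.
\end{theorem}

\begin{theorem}\label{thm:n}
Let $2\le n<\omega$. It is consistent, relative to ZFC, that there is an $n$-free tree but no $(n+1)$-free tree.
\end{theorem}

Theorem~\ref{thm:main} follows from the case $n=2$ of Theorem~\ref{thm:n}, since a $2$-free tree is Souslin and a free tree is $3$-free. We fix $n\ge2$ for the whole paper; a reader interested only in Theorem~\ref{thm:main} should set $n=2$. We make no claim about the case $n=1$, that is, about whether the existence of a Souslin tree implies the existence of a $2$-free tree; Remark~\ref{rem:one} shows where the method stops.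

The model lies between the two extremes above. We start from a free tree $T$ in which every node has exactly $n+1$ immediate successors. A cone of a $k$-free tree is again $k$-free, so freeness has to be destroyed above every node of $T$. We do this by adding an uncountable antichain to the product $A_t$ of the $n+1$ cones above the immediate successors of $t$, for every $t\in T$. We then destroy as many other Souslin trees as we can while keeping $T$ Souslin. The difficulty lies with the trees that cannot be destroyed: we must show that none of them is $(n+1)$-free. Section~\ref{sec:small} does this in the smallest case and leads to the notion of a thin set, which is introduced in Section~\ref{sec:thin} together with three properties (W1)--(W3) of the final model. Section~\ref{sec:reading} derives Theorem~\ref{thm:n} from these properties, and Sections~\ref{sec:ground} and~\ref{sec:iteration} construct the model. Section~\ref{sec:class} adds a local description of the Souslin trees of the model (Theorem~\ref{thm:class}), which is not needed for Theorems~\ref{thm:main} and~\ref{thm:n}.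

\section{Trees as forcing notions}\label{sec:prelim}

For conditions of a forcing notion we say that $q$ \emph{extends} $p$ if $q$ is stronger than or equal to $p$. Two conditions are compatible if they have a common extension, and the forcing is \emph{ccc} if every set of pairwise incompatible conditions is countable. A set of conditions is \emph{dense} if every condition has an extension in it, and \emph{open} if it is closed under extension. A forcing and a dense subset of it have the same generic extensions, and one is ccc if and only if the other is. The symbol $\times$ denotes the full product of forcing notions, and $*$ denotes two-step iteration.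

\begin{lemma}\label{lem:ccc}
\begin{itemize}
\item[(a)] A ccc forcing preserves $\omega_1$.
\item[(b)] If $P\times Q$ is ccc, then $P$ is ccc and forces that $Q$ is ccc.
\item[(c)] If $P$ is ccc and forces that $\dot Q$ is ccc, then $P*\dot Q$ is ccc. In particular, if $P$ is ccc and forces that a ground model forcing $Q$ is ccc, then $P\times Q$ is ccc.
\end{itemize}
\end{lemma}

\begin{proof}
Parts (a) and (c) are textbook facts; for the last sentence, $P\times Q$ is isomorphic to a dense subset of $P*\check Q$. For (b), an antichain of $P$ gives one of $P\times Q$ by fixing the second coordinate, so $P$ is ccc and preserves $\omega_1$. Suppose that $p$ forces that $\langle\dot q_\alpha:\alpha<\omega_1\rangle$ is a sequence of pairwise incompatible conditions of $Q$. Choose $p_\alpha$ extending $p$ and $q_\alpha\in Q$ with $p_\alpha\Vdash\dot q_\alpha=q_\alpha$. If $(r,q)$ extended $(p_\alpha,q_\alpha)$ and $(p_\beta,q_\beta)$ with $\alpha\ne\beta$, then $r$ would force that $q$ extends both $\dot q_\alpha$ and $\dot q_\beta$. So the pairs $(p_\alpha,q_\alpha)$ are pairwise incompatible, and $P\times Q$ is not ccc.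
\end{proof}

A tree or forest is a forcing notion in which larger nodes are stronger. Two nodes below a common node are comparable, so compatible means comparable, and ccc means that there is no uncountable antichain. A \emph{cofinal branch} of a tree is a downward closed chain that meets every level. Equivalently, it is a downward closed set $c$ with exactly one node on each level: if $s,s'\in c$ and $\operatorname{ht}(s')\le\operatorname{ht}(s)$, then the node below or at $s$ on the level of $s'$ belongs to $c$ and so equals $s'$. Two different cofinal branches differ on some level and on all higher ones.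

\begin{lemma}\label{lem:branch}
Let $S$ be an $\omega_1$-tree. The following hold in the ground model and in every generic extension.
\begin{itemize}
\item[(a)] The downward closure of an uncountable chain of $S$ is a cofinal branch.
\item[(b)] If $c$ is a cofinal branch and $z\in c$, then $S{\uparrow}z$ has an antichain with nodes on unboundedly many levels of $S$.
\end{itemize}
In particular, an $\omega_1$-tree with no uncountable antichain is Souslin.
\end{lemma}

\begin{proof}
(a) The nodes of a chain have different heights, and a bounded set of ordinals below the height of $S$ is countable. So the heights are unbounded.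

(b) For each $v\in c$ with $v\ge z$ choose an immediate successor $w_v\notin c$ of $v$. If $v<v'$ and $w_v,w_{v'}$ were comparable, then $w_v<w_{v'}$, hence $w_v\le v'$ and $w_v\in c$.
\end{proof}

Let $D=\bigotimes_{i<k}S{\uparrow}s_i$ with $k\ge1$, and let $\rho=\max_i\operatorname{ht}(s_i)$. We write $D_\alpha$ for the set of tuples of level $\alpha$, for $\alpha\ge\rho$, and $\operatorname{ht}(d)$ for the level of $d\in D$. For $\rho\le\beta\le\operatorname{ht}(d)$ let $d\upharpoonright\beta$ be the unique element of $D_\beta$ below or equal to $d$. Each $D_\alpha$ is countable. By normality of $S$, every $d\in D$ has extensions on all higher levels, so a generic filter for $D$ is a chain that meets every $D_\alpha$, and its coordinates generate cofinal branches of $S$ through the $s_i$. Normality also shows that for $0<l<k$ the product tree $D$ is dense in $\bigl(\bigotimes_{i<l}S{\uparrow}s_i\bigr)\times\bigl(\bigotimes_{l\le i<k}S{\uparrow}s_i\bigr)$: two tuples can be extended to a common level. The empty product is the one-point forcing $\{\emptyset\}$.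

The next lemma is the form in which the ccc of a product tree is used: whatever happens densely often happens everywhere from some level on.

\begin{lemma}\label{lem:absorb}
Let $D=\bigotimes_{i<k}S{\uparrow}s_i$, $k\ge1$, be ccc and let $E\subseteq D$ be dense. There are a countable set $M\subseteq E$ and $\delta<\omega_1$ such that every $d\in D$ of level at least $\delta$ extends a member of $M$.
\end{lemma}

\begin{proof}
Let $M$ be maximal among the antichains contained in $E$. It is countable; let $\delta$ bound the levels of its members. Let $d$ have level at least $\delta$ and take $d'\ge d$ in $E$. By maximality $d'$ is comparable with some $a\in M$, and $a\le d'$ because $\operatorname{ht}(a)\le\delta\le\operatorname{ht}(d')$. Now $a$ and $d$ lie below $d'$ and $\operatorname{ht}(a)\le\operatorname{ht}(d)$, so $a\le d$.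
\end{proof}

We combine this with the standard closure fact: if countably many ordinals below $\omega_1$ are attached to each $\beta<\omega_1$, then the limit ordinals $\alpha$ that lie above all ordinals attached to any $\beta<\alpha$ form a club (a closed unbounded subset of $\omega_1$).

A tree or forest $S$ is \emph{special} if it is a countable union of antichains. Equivalently, there is a \emph{specializing map} $g:S\to\omega$, meaning that $g(s)\ne g(s')$ whenever $s<s'$: the fibers of such a $g$ are antichains, and conversely one lets $g(s)$ be the least index of an antichain containing $s$. An uncountable special tree has an uncountable antichain, so it is not Souslin.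

Finally, we fix the shape of the tree that will survive. An $\omega_1$-tree $T$ is \emph{$(n+1)$-branching} if it is a subset of $(n+1)^{<\omega_1}$, closed under initial segments and ordered by end-extension, that contains $t^{\frown}j$ for all $t\in T$ and $j\le n$. Then $T_\alpha\subseteq(n+1)^\alpha$, the set of immediate successors of $t$ is
\[
\operatorname{succ}(t)=\{t^{\frown}0,\dots,t^{\frown}n\},
\]
and two different nodes on a limit level $\alpha$ already differ on a level below $\alpha$. For a finite set $F=\{x_1,\dots,x_m\}$ of pairwise incomparable nodes of $T$ and for $t\in T$ put
\[
D_F=\bigotimes_{1\le i\le m}T{\uparrow}x_i,\qquad A_t=D_{\operatorname{succ}(t)}=\bigotimes_{j\le n}T{\uparrow}t^{\frown}j .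
\]
We write $d(i)$ for the coordinate of $d\in D_F$ above $x_i$, and $a(j)$ for the coordinate of $a\in A_t$ above $t^{\frown}j$.

\section{The smallest case}\label{sec:small}

In this section $n=2$. Suppose that $T$ is a $3$-branching tree which is $2$-free and for which every $A_t$ is special; Proposition~\ref{prop:model} will show that this is consistent. No cone of $T$ is $3$-free, since $A_t$ is uncountable and special. But the existence of $T$ may entail the existence of other Souslin trees. The simplest way in which a tree $S$ can depend on $T$ is through a map $T\to S$ that preserves order and height: it carries every cofinal branch of $T$ to one of $S$. We show that such a tree inherits the failure of $3$-freeness.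

\begin{proposition}\label{prop:small}
Let $T$ be as above, let $S$ be an $\omega_1$-tree with no cofinal branch, and let $\pi:T\to S$ preserve order and height. Then $S$ is not $3$-free.
\end{proposition}

\begin{proof}
Note first that $\pi(d\upharpoonright\beta)$ is the node of $S_\beta$ below or equal to $\pi(d)$, for $\beta\le\operatorname{ht}(d)$.

\emph{Step 1: images split densely often.} Let $d_0\ne e_0$ be nodes on the same level of $T$, let $D'=T{\uparrow}d_0\otimes T{\uparrow}e_0$, and let $E=\{(d,e)\in D':\pi(d)\ne\pi(e)\}$. By the first sentence, $E$ is open. It is also dense. Otherwise there is $(d,e)\in D'$ with $\pi(d')=\pi(e')$ for all $d'\ge d$ and $e'\ge e$ on a common level. Fixing $e'$ and varying $d'$, we see that $\pi$ takes a single value $s_\alpha$ on level $\alpha$ of $T{\uparrow}d$, for each $\alpha\ge\operatorname{ht}(d)$. For $\alpha<\alpha'$ and $d'\ge d$ on level $\alpha'$ we get $s_\alpha=\pi(d'\upharpoonright\alpha)<\pi(d')=s_{\alpha'}$. So the $s_\alpha$ generate a cofinal branch of $S$, contrary to the hypothesis.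

\emph{Step 2: $\pi$ is injective on club many levels.} Since $T$ is $2$-free, $D'$ is ccc, and Lemma~\ref{lem:absorb} gives $\delta(d_0,e_0)<\omega_1$ such that all pairs in $D'$ of level at least $\delta(d_0,e_0)$ belong to $E$. Let $C$ be the club of limit $\alpha$ with $\delta(d_0,e_0)<\alpha$ for all such pairs $d_0\ne e_0$ in $T_{<\alpha}$. If $\alpha\in C$ and $d\ne e$ are in $T_\alpha$, then $d\upharpoonright\beta\ne e\upharpoonright\beta$ for some $\beta<\alpha$, and $\delta(d\upharpoonright\beta,e\upharpoonright\beta)<\alpha$ gives $\pi(d)\ne\pi(e)$.

\emph{Step 3: an antichain is carried over.} Let $t$ be the root of $T$, let $\alpha=\min C$, and fix $y\in A_t$ of level $\alpha$. The nodes $s_j=\pi(y(j))$, $j\le2$, are distinct by Step~2, so they are pairwise incomparable. For $\delta\in C$ with $\delta>\alpha$ choose $a^\delta\ge y$ in $A_t$ of level $\delta$. As $A_t$ is special, there is an uncountable set $Z$ of such $\delta$ for which the $a^\delta$ are pairwise incomparable. The triples $\bar u^\delta=(\pi(a^\delta(j)))_{j\le2}$ lie in $\bigotimes_{j\le2}S{\uparrow}s_j$. If $\delta<\delta'$ are in $Z$ and $\bar u^\delta\le\bar u^{\delta'}$, then $\pi(a^\delta(j))$ and $\pi(a^{\delta'}(j)\upharpoonright\delta)$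 are both the node of $S_\delta$ below $\pi(a^{\delta'}(j))$. By Step~2, $a^\delta(j)=a^{\delta'}(j)\upharpoonright\delta$ for all $j$, so $a^\delta<a^{\delta'}$, which is false. Hence $\{\bar u^\delta:\delta\in Z\}$ is an uncountable antichain.
\end{proof}

The general situation differs from this one in three ways, and each of them shapes the proof.

First, we have to ask which trees cannot be destroyed. Our tool for destroying a tree is to make it special. If a ccc forcing $D$ has a condition that forces a cofinal branch through $S$, then $S$ is not special: a specializing map is injective on the branch, so $\omega_1$ would become countable. Hence every product $D_F$ that stays ccc protects all trees to which it can add a cofinal branch. For such a tree we have only a name for a branch, not a map $\pi$. Lemma~\ref{lem:reading} extracts a substitute for $\pi$ from the name.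

Second, Step~2 handles trees protected by one cone at the price of keeping products of two cones ccc. These products protect further trees. To compare two elements $d,e$ of $D_{\{x_1,x_2\}}$ as in Step~1, we need the product of the cones above $d(1),e(1),d(2),e(2)$, which may have four factors; and so on. The family of sets $F$ for which $D_F$ stays ccc must therefore be closed under \emph{doubling}, the replacement of each node by at most two nodes above it. It cannot contain all finite sets of pairwise incomparable nodes, since then $T$ would stay free; it must avoid every $\operatorname{succ}(t)$. These demands are compatible because doubling splits a node in two, while $\operatorname{succ}(t)$ splits $t$ in three.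

Third, with several coordinates injectivity can fail. The projection $d\mapsto d(1)$ from $D_{\{x_1,x_2\}}$ to $T$ preserves order and level and ignores the second coordinate. In this example the branch is already added by the single cone $T{\uparrow}x_1$. The remedy is to choose $F$ of minimal size.

\section{Thin sets and three properties of the model}\label{sec:thin}

Let $T$ be an $(n+1)$-branching tree.

\begin{definition}\label{def:thin}
A finite set $F\subseteq T$ of pairwise incomparable nodes is \emph{thin} if there is no $t\in T$ such that for every $j\le n$ some element of $F$ extends $t^{\frown}j$.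
\end{definition}

In other words, the downward closure of $F$ contains no set $\operatorname{succ}(t)$. For $n=2$, writing sequences as words, $\{00,01,10,11\}$ is thin and $\{00,1,22\}$ is not (take $t=\emptyset$). Subsets of thin sets are thin. A set of at most $n$ pairwise incomparable nodes is thin, since elements above the $n+1$ pairwise incomparable nodes $t^{\frown}j$ are distinct. Thinness depends only on $T$, so it has the same meaning in every generic extension.

\begin{lemma}[Doubling]\label{lem:double}
Let $F=\{x_1,\dots,x_m\}$ be thin. Let $F'$ be a finite set of pairwise incomparable nodes, each extending an element of $F$, with at most two elements of $F'$ above each $x_i$. Then $F'$ is thin. In particular, the set of coordinates of any $d\in D_F$ is thin.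
\end{lemma}

\begin{proof}
Suppose that $t\in T$ and $y_0,\dots,y_n\in F'$ satisfy $y_j\ge t^{\frown}j$. If $x_i\le t$ for some $i$, then $y_0,\dots,y_n$ are $n+1\ge3$ elements of $F'$ above $x_i$, a contradiction. So no $x_i$ is below or equal to $t$. For $j\le n$ choose $i(j)$ with $y_j\ge x_{i(j)}$. The nodes $x_{i(j)}$ and $t^{\frown}j$ lie below or at $y_j$, so they are comparable, and $x_{i(j)}<t^{\frown}j$ would mean $x_{i(j)}\le t$. Hence $x_{i(j)}\ge t^{\frown}j$ for all $j\le n$, and $F$ is not thin.
\end{proof}

\begin{remark}\label{rem:one}
This is the only place where $n\ge2$ is used. For $n=1$ the lemma is false: $\{t\}$ is thin, and its doubling $\{t^{\frown}0,t^{\frown}1\}=\operatorname{succ}(t)$ is not. The product that Step~2 of Proposition~\ref{prop:small} needs to be ccc is then the product $A_t$ that we want to specialize.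
\end{remark}

Consider the following properties of an $(n+1)$-branching tree $T$.
\begin{itemize}
\item[(W1)] $D_F$ is ccc for every thin set $F$.
\item[(W2)] $A_t$ is special for every $t\in T$.
\item[(W3)] If $S$ is an $\omega_1$-tree that is not special, then there are a thin set $F$ and $d\in D_F$ such that $d$ forces in $D_F$ that $S$ has a cofinal branch.
\end{itemize}
By the discussion in Section~\ref{sec:small}, (W3) says that every $\omega_1$-tree is special unless (W1) forbids it. The proof of Theorem~\ref{thm:n} splits into two propositions. Recall that $\diamondsuit$ asserts the existence of sets $Y_\alpha\subseteq\alpha$, $\alpha<\omega_1$, such that for every $Y\subseteq\omega_1$ the set $\{\alpha:Y\cap\alpha=Y_\alpha\}$ is stationary, that is, meets every club.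

\begin{proposition}\label{prop:model}
Suppose that $V$ satisfies $\diamondsuit$ and $2^{\aleph_1}=\aleph_2$. There are an $(n+1)$-branching tree $T\in V$ and a ccc generic extension $W$ of $V$ in which $T$ satisfies {\rm(W1)--(W3)}.
\end{proposition}

\begin{proposition}\label{prop:nofree}
Let $T$ be an $(n+1)$-branching tree satisfying {\rm(W1)--(W3)}, and let $S$ be an $\omega_1$-tree that has no cofinal branch and is not special. Then $S$ is not $(n+1)$-free.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:n} from the two propositions]
The hypotheses of Proposition~\ref{prop:model} hold, for example, in $L$. Work in $W$. Sets of at most $n$ pairwise incomparable nodes are thin, so by (W1) the corresponding products of cones have no uncountable antichain. For the singleton of the root this says that $T$ has no uncountable antichain, so $T$ is Souslin by Lemma~\ref{lem:branch}. Hence $T$ is $n$-free. An $(n+1)$-free tree is Souslin, so it has no cofinal branch and is not special; by Proposition~\ref{prop:nofree} there is no such tree.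
\end{proof}

\section{Reading a branch off a thin product}\label{sec:reading}

In this section we prove Proposition~\ref{prop:nofree}. Call the universe in which we work $W$, and let $T$ and $S$ be as in the proposition. The three steps follow those of Proposition~\ref{prop:small}.

By (W3) there is a least number $m$ such that, for some thin set $F$ of size $m$, some condition of $D_F$ forces a cofinal branch through $S$. We have $m\ge1$, because $D_\emptyset$ is trivial and $S$ has no cofinal branch. Take such an $F$ and such a condition $d^*$. The set of coordinates of $d^*$ is thin of size $m$ by Lemma~\ref{lem:double}, and its product is $D_F{\uparrow}d^*$. Replacing $F$ by this set, we may assume that $F=\{x_1,\dots,x_m\}$ lies on one level $\rho$ and that $D=D_F$ forces that $\dot b$ is a cofinal branch of $S$, for some name $\dot b$. By (W1), $D$ is ccc.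

\subsection*{The reading map}
For $d\in D$ let
\[
b(d)=\{s\in S:d\Vdash s\in\dot b\}.
\]
This is a downward closed chain, since it is contained in the value of $\dot b$ under any generic filter containing $d$ and $\dot b$ is forced to be downward closed. If $d\le d'$, then $b(d)\subseteq b(d')$. For each $\gamma<\omega_1$ the set of $d$ such that $b(d)$ meets $S_\gamma$ is open and dense, because every condition has an extension that decides the node of $\dot b$ on level $\gamma$. A condition of level $\alpha$ need not decide the node on level $\alpha$, so we do not obtain a map $D_\alpha\to S_\alpha$. On a club it does decide all nodes below level $\alpha$.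

\begin{lemma}\label{lem:reading}
There is a club $C_1$ of limit ordinals above $\rho$ such that for $\alpha\in C_1$ and $d\in D_\alpha$ the set $f(d)=b(d)\cap S_{<\alpha}$ is a cofinal branch of $S_{<\alpha}$. Moreover:
\begin{itemize}
\item[(R1)] if $\alpha\le\alpha'$ are in $C_1$ and $d'\in D_{\alpha'}$, then $f(d'\upharpoonright\alpha)=f(d')\cap S_{<\alpha}$;
\item[(R2)] if $\alpha\in C_1$, $d\in D_\alpha$, $d'\ge d$ and $u\in b(d')\cap S_\alpha$, then $f(d)=\operatorname{pred}(u)$; for every $d\in D_\alpha$ there are such $d'$ and $u$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:absorb}, for each $\gamma$ there is $\alpha(\gamma)<\omega_1$ such that $b(d)$ meets $S_\gamma$ for all $d$ of level at least $\alpha(\gamma)$. Let $C_1$ be the club of limit $\alpha>\rho$ with $\alpha(\gamma)<\alpha$ for all $\gamma<\alpha$. Then $f(d)$ is a downward closed chain meeting every level below $\alpha$. In (R1) and in (R2), both sides are subsets of the chain $b(d')$ that meet every level below $\alpha$ and no other level, so they are equal. The existence statement in (R2) is the density noted before the lemma.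
\end{proof}

\subsection*{Injectivity}
Two elements of $D_\beta$ may agree in some coordinates. We compare them in a product that uses the common coordinates once and the other coordinates twice. For $I\subseteq\{1,\dots,m\}$ and $d\in D$ write $d_I=(d(i))_{i\in I}$. We use the following lifting property, which holds by normality of $T$.
\begin{itemize}
\item[(L)] Let $d\in D$, let $\alpha\ge\operatorname{ht}(d)$, and let $w=(w(i))_{i\in I}$ be nodes of $T_\alpha$ with $w(i)\ge d(i)$. Then there is $d'\ge d$ in $D_\alpha$ with $d'_I=w$.
\end{itemize}
Indeed, let $d'(i)=w(i)$ for $i\in I$ and extend $d(i)$ arbitrarily to level $\alpha$ for $i\notin I$.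

Say that $d,e\in D$ \emph{split at} $\gamma$ if $b(d)$ and $b(e)$ both meet $S_\gamma$, in different nodes.

\begin{lemma}\label{lem:split}
Let $d_0\ne e_0$ be in $D_\beta$ and let $I=\{i:d_0(i)=e_0(i)\}$. Let $D'$ be the set of pairs $(d,e)$ of elements of $D$ on a common level with $d\ge d_0$, $e\ge e_0$ and $d_I=e_I$, ordered coordinatewise. There is $\delta(d_0,e_0)<\omega_1$ such that for every $(d,e)\in D'$ of level at least $\delta(d_0,e_0)$, the conditions $d$ and $e$ split at some $\gamma<\delta(d_0,e_0)$.
\end{lemma}

\begin{proof}
Let $F'=\{d_0(i):1\le i\le m\}\cup\{e_0(i):1\le i\le m\}$. Its elements lie on level $\beta$, and the ones above $x_i$ are $d_0(i)$ and $e_0(i)$. So $F'$ is thin by Lemma~\ref{lem:double}. Listing the common coordinates only once identifies $D'$ with $D_{F'}$, which is ccc by (W1). Let $E$ be the set of $(d,e)\in D'$ such that $d$ and $e$ split at some $\gamma$. A pair that extends a pair splitting at $\gamma$ also splits at $\gamma$. If $E$ is dense, take $M$ and $\delta$ from Lemma~\ref{lem:absorb}, choose a witness $\gamma$ for each of the countably many members of $M$, and let $\delta(d_0,e_0)\ge\delta$ be above these witnesses.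

It remains to show that $E$ is dense. Suppose that $(d,e)\in D'$ has no extension in $E$. The idea is that above $d$ the branch $\dot b$ then does not depend on the coordinates outside $I$, so the coordinates in $I$ alone add a branch. Let $F_I=\{d(i):i\in I\}$. It is a subset of the thin set of coordinates of $d$, so it is thin, and $|F_I|=|I|<m$ because $d_0\ne e_0$. Note that $d'_I\in D_{F_I}$ for all $d'\ge d$. Let $H$ be $D_{F_I}$-generic over $W$, and in $W[H]$ let
\[
c=\bigcup\{b(d'):d'\in D,\ d'\ge d,\ d'_I\in H\}.
\]
(If $I=\emptyset$, then $H=\{\emptyset\}$ and the last condition is void.) The set $c$ is downward closed. We show that it has exactly one node on each level $\gamma$.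

\emph{At least one node.} Let $w\in D_{F_I}$. By (L) there is $d'\ge d$ with $d'_I=w$; for $I=\emptyset$ take $d'=d$. Extend $d'$ to $d''$ such that $b(d'')$ meets $S_\gamma$; then $d''_I\ge w$. So the set of all $d''_I$ with $d''\ge d$ and $b(d'')\cap S_\gamma\ne\emptyset$ is dense in $D_{F_I}$, and $H$ meets it.

\emph{At most one node.} Suppose that $s'\ne s''$ are in $c\cap S_\gamma$, say $s'\in b(d')$ and $s''\in b(d'')$ with $d',d''\ge d$, $d'_I,d''_I\in H$ and $\operatorname{ht}(d')\le\operatorname{ht}(d'')$. Since $H$ is a chain, $d'_I\le d''_I$. Since $e_I=d_I\le d''_I$, (L) gives $e'\ge e$ on the level of $d''$ with $e'_I=d''_I$. Extend $e'$ to $e^*$ such that $b(e^*)$ contains a node $u\in S_\gamma$. Then $e^*_I\ge d''_I\ge d'_I$, and (L) gives $\hat d'\ge d'$ and $\hat d''\ge d''$ on the level of $e^*$ with $\hat d'_I=\hat d''_I=e^*_I$. Both $(\hat d',e^*)$ and $(\hat d'',e^*)$ are extensions of $(d,e)$ in $D'$. We have $s'\in b(\hat d')$ and $s''\in b(\hat d'')$, and $u$ differs from $s'$ or from $s''$. So one of the two pairs is in $E$, contrary to the choice of $(d,e)$.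

Thus $D_{F_I}$ forces a cofinal branch through $S$, which contradicts the minimality of $m$.
\end{proof}

\begin{lemma}\label{lem:inj}
There is a club $C\subseteq C_1$ such that $f$ is injective on $D_\alpha$ for every $\alpha\in C$.
\end{lemma}

\begin{proof}
Each $D_\beta$ is countable, so the set $C$ of $\alpha\in C_1$ with $\delta(d_0,e_0)<\alpha$ for all $\beta\in[\rho,\alpha)$ and all $d_0\ne e_0$ in $D_\beta$ is a club. Let $\alpha\in C$, let $d\ne e$ be in $D_\alpha$, and let $I=\{i:d(i)=e(i)\}$. As $\alpha$ is a limit ordinal and nodes of $T$ are sequences, there is $\beta\in[\rho,\alpha)$ with $d(i)\upharpoonright\beta\ne e(i)\upharpoonright\beta$ for each of the finitely many $i\notin I$. Then $d_0=d\upharpoonright\beta$ and $e_0=e\upharpoonright\beta$ are different and agree exactly on $I$, so $(d,e)$ belongs to the set $D'$ of Lemma~\ref{lem:split}. Hence $d$ and $e$ split at some $\gamma<\delta(d_0,e_0)<\alpha$, and $f(d)\ne f(e)$.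
\end{proof}

\subsection*{Carrying the antichain over}
Only the first coordinate of $D$ is needed in the last step: it supplies the elements of $A_{x_1}$.

\begin{proof}[Proof of Proposition~\ref{prop:nofree}]
Let $t=x_1$ and $\alpha=\min C$, a limit ordinal above $\rho=\operatorname{ht}(t)$. Choose $y^0,\dots,y^n\in D_\alpha$ with $y^j(1)\ge t^{\frown}j$. They are distinct, so by Lemma~\ref{lem:inj} the sets $f(y^j)$ are distinct cofinal branches of $S_{<\alpha}$. Choose $\gamma<\alpha$ so large that the nodes $s_j\in f(y^j)\cap S_\gamma$, $j\le n$, are distinct. They are pairwise incomparable, and we show that $\bigotimes_{j\le n}S{\uparrow}s_j$ has an uncountable antichain.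

For $\delta\in C$ with $\delta>\alpha$ and $j\le n$, choose $e^\delta_j\in D_\delta$ with $e^\delta_j\ge y^j$, and use (R2) to choose $u^\delta_j\in S_\delta$ with $f(e^\delta_j)=\operatorname{pred}(u^\delta_j)$. By (R1), $s_j\in f(y^j)\subseteq f(e^\delta_j)$, so $s_j<u^\delta_j$. Therefore
\[
\bar u^\delta=(u^\delta_j)_{j\le n}\in\bigotimes_{j\le n}S{\uparrow}s_j,\qquad a^\delta=(e^\delta_j(1))_{j\le n}\in A_t,
\]
and both tuples have level $\delta$. By (W2) fix a specializing map $g:A_t\to\omega$, and choose an uncountable set $Z\subseteq C\setminus(\alpha+1)$ on which $\delta\mapsto g(a^\delta)$ is constant.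

Let $\delta<\delta'$ be in $Z$. If $\bar u^\delta$ and $\bar u^{\delta'}$ are comparable, then $\bar u^\delta<\bar u^{\delta'}$ because of their levels, and for each $j\le n$,
\[
f(e^\delta_j)=\operatorname{pred}(u^\delta_j)=\operatorname{pred}(u^{\delta'}_j)\cap S_{<\delta}=f(e^{\delta'}_j)\cap S_{<\delta}=f(e^{\delta'}_j\upharpoonright\delta),
\]
the last equality by (R1). Lemma~\ref{lem:inj} gives $e^\delta_j=e^{\delta'}_j\upharpoonright\delta$ for all $j$. Hence $a^\delta<a^{\delta'}$ in $A_t$ while $g(a^\delta)=g(a^{\delta'})$, a contradiction. So $\{\bar u^\delta:\delta\in Z\}$ is an uncountable antichain.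
\end{proof}

\section{A free tree and its branches in thin extensions}\label{sec:ground}

We turn to Proposition~\ref{prop:model}. In this section we work in the ground model $V$. The principle $\diamondsuit$ is used only in the next lemma, whose proof is essentially Jensen's construction.

\begin{lemma}\label{lem:free}
Assume $\diamondsuit$. There is a free $(n+1)$-branching tree $T$.
\end{lemma}

\begin{proof}
Let $\langle Y_\alpha:\alpha<\omega_1\rangle$ be a $\diamondsuit$-sequence. Every subset of $\omega$ equals $Y_\alpha$ for some $\alpha\ge\omega$, so CH holds and there is a bijection $\varphi:\omega_1\to((n+1)^{<\omega_1})^{<\omega}$. Let $B_\alpha=\varphi[Y_\alpha]$; this is the guess, at stage $\alpha$, of an antichain in some product of cones.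

We define countable levels $T_\alpha\subseteq(n+1)^\alpha$ by recursion, so that every node has extensions on all higher levels constructed so far. Let $T_0=\{\emptyset\}$ and $T_{\alpha+1}=\{s^{\frown}j:s\in T_\alpha,\ j\le n\}$. Let $\alpha$ be a limit ordinal. We choose for each $s\in T_{<\alpha}$ a cofinal branch $c_s$ of $T_{<\alpha}$ through $s$ and put $T_\alpha=\{\bigcup c_s:s\in T_{<\alpha}\}$. Every tuple of new nodes in the guessed product has to lie above a member of $B_\alpha$. This is a demand on several branches at once, so we build all branches together by finite approximations.

Let $R$ be the set of finite partial functions $p$ from $T_{<\alpha}$ to $T_{<\alpha}$ with $p(s)\ge s$; let $q$ extend $p$ if $\operatorname{dom}p\subseteq\operatorname{dom}q$ and $q(s)\ge p(s)$ for $s\in\operatorname{dom}p$. The following countably many sets are dense in $R$.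
\begin{itemize}
\item[(i)] For $s\in T_{<\alpha}$ and $\beta<\alpha$: the $p$ with $s\in\operatorname{dom}p$ and $\operatorname{ht}(p(s))\ge\beta$.
\item[(ii)] For $s\ne s'$ in $T_{<\alpha}$: the $p$ with $s,s'\in\operatorname{dom}p$ and $p(s),p(s')$ incomparable. (Extend both values to a common level, then append $0$ to one and $1$ to the other.)
\item[(iii)] For distinct nodes $t_0,\dots,t_{k-1}$ on one level $\beta<\alpha$ such that $B_\alpha$ is a maximal antichain of $\bigotimes_{i<k}T_{<\alpha}{\uparrow}t_i$, and for distinct $s_0,\dots,s_{k-1}\in T_{<\alpha}$: the $p$ such that all $s_i$ are in $\operatorname{dom}p$, all $p(s_i)$ lie on one level $\ge\beta$, and either $p(s_i)\not\ge t_i$ for some $i$ or $(p(s_i))_{i<k}$ extends a member of $B_\alpha$.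
\end{itemize}
For (iii), first extend a given condition so that all $p(s_i)$ are defined and lie on one level $\ge\beta$. If $p(s_i)\ge t_i$ for all $i$, then by maximality the tuple $(p(s_i))_{i<k}$ is comparable with some $(r_i)_{i<k}\in B_\alpha$. If it lies above that member we are done; otherwise replace $p(s_i)$ by $r_i$ for each $i$, which is possible because the $s_i$ are distinct.

List these dense sets as $E_0,E_1,\dots$ and choose $p_l\in E_l$ so that $p_{l+1}$ extends $p_l$. Let $c_s$ be the downward closure of $\{p_l(s):l<\omega,\ s\in\operatorname{dom}p_l\}$. By (i) and (ii) the $c_s$ are pairwise distinct cofinal branches of $T_{<\alpha}$ with $s\in c_s$. This completes the recursion, and $T=\bigcup_\alpha T_\alpha$ is an $(n+1)$-branching tree. At limit $\alpha$ we have: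
\begin{itemize}
\item[$(*)$] if $t_0,\dots,t_{k-1}$ are as in (iii), then every $(v_i)_{i<k}\in(T_\alpha)^k$ with $v_i\ge t_i$ for all $i$ extends a member of $B_\alpha$.
\end{itemize}
Indeed, the $v_i$ are distinct because the $t_i$ are distinct nodes of one level, so $v_i=\bigcup c_{s_i}$ with distinct $s_i$. Take $p=p_l$ in the corresponding set (iii). Both $p(s_i)$ and $t_i$ are below $v_i$, and $\operatorname{ht}(p(s_i))\ge\beta=\operatorname{ht}(t_i)$, so $p(s_i)\ge t_i$ for all $i$. Hence the second alternative in (iii) holds, and $(v_i)_{i<k}\ge(p(s_i))_{i<k}$.

Now let $t_0,\dots,t_{k-1}$ be distinct nodes on one level $\beta$ of $T$, and let $X$ be a maximal antichain of $D=\bigotimes_{i<k}T{\uparrow}t_i$. By the closure fact of Section~\ref{sec:prelim}, there are club many limit $\alpha>\beta$ such that: $\varphi^{-1}$ maps $(T_{<\alpha})^{<\omega}$ into $\alpha$; every $\xi<\alpha$ with $\varphi(\xi)\in T^{<\omega}$ has $\varphi(\xi)\in(T_{<\alpha})^{<\omega}$; and every element of $D$ of level below $\alpha$ is comparable with a member of $X$ of level below $\alpha$. Choose such an $\alpha$ with $Y_\alpha=\varphi^{-1}[X]\cap\alpha$. By the first two properties $B_\alpha=X\cap\varphi[\alpha]=X\cap(T_{<\alpha})^k$,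 and by the third this is a maximal antichain of $\bigotimes_{i<k}T_{<\alpha}{\uparrow}t_i$. If $d\in D$ has level at least $\alpha$, then $d\upharpoonright\alpha$ extends a member of $B_\alpha\subseteq X$ by $(*)$, so $d$ lies strictly above a member of $X$ and $d\notin X$. Thus $X\subseteq(T_{<\alpha})^k$ is countable. Since every antichain extends to a maximal one, $D$ has no uncountable antichain.

If $t_0,\dots,t_{k-1}$ are pairwise incomparable and $\beta$ is their largest height, then $\bigotimes_{i<k}T{\uparrow}t_i$ is the union of the countably many products $\bigotimes_{i<k}T{\uparrow}t'_i$ with $t_i\le t'_i\in T_\beta$, and the $t'_i$ are distinct. An uncountable antichain would have uncountably many members in one of them. Finally, $T$ is Souslin by Lemma~\ref{lem:branch}.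
\end{proof}

Fix the tree $T$ of Lemma~\ref{lem:free} and let $A=\bigcup_{t\in T}A_t$, ordered coordinatewise. An element $a\in A_t$ determines $t$ as the longest common initial segment of $a(0)$ and $a(1)$, and $a\le a'$ implies $a'\in A_t$. So the $A_t$ are pairwise disjoint and elements of different $A_t$ are incomparable. Thus $A$ is a forest of size $\aleph_1$ in which every node has countably many predecessors. We want to specialize $A$ while keeping every thin product ccc; by Section~\ref{sec:small} this is possible only if no thin product adds an uncountable chain to $A$.

\begin{lemma}\label{lem:nochain}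
In $V$, for every thin set $F$, the forcing $D_F$ forces that $A$ has no uncountable chain.
\end{lemma}

\begin{proof}
Let $F=\{x_1,\dots,x_m\}$. Since $T$ is free, $D_F$ is ccc and preserves $\omega_1$. Let $G$ be $D_F$-generic over $V$, and let $b_i$ be the cofinal branch of $T$ generated by the $i$-th coordinates of $G$.

\emph{Every cofinal branch $c$ of $T$ in $V[G]$ is one of $b_1,\dots,b_m$.} Suppose not. Choose $\alpha$ above the heights of the $x_i$ such that the node $z\in c\cap T_\alpha$ differs from each node $y_i\in b_i\cap T_\alpha$. The nodes $y_1,\dots,y_m,z$ are distinct and lie on one level, so $D_{\{y_1,\dots,y_m,z\}}$ is ccc in $V$ by freeness. It is dense in $D_{\{y_1,\dots,y_m\}}\times T{\uparrow}z$, so by Lemma~\ref{lem:ccc}(b) the forcing $D_{\{y_1,\dots,y_m\}}$ forces that $T{\uparrow}z$ has no uncountable antichain. The tuple $(y_1,\dots,y_m)$ belongs to $G$, so the part of $G$ above it is generic for $D_{\{y_1,\dots,y_m\}}$ and generates the same extension $V[G]$. But Lemma~\ref{lem:branch}(b) applied to $c$ gives an uncountable antichain of $T{\uparrow}z$ in $V[G]$.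

Now suppose that $V[G]$ contains an uncountable chain of $A$. It lies in a single $A_t$, and its members have different levels. So for each $j\le n$ its $j$-th coordinates form an uncountable chain of $T$ and generate a cofinal branch $c_j\ni t^{\frown}j$, and $c_j=b_{i(j)}$ for some $i(j)$. Take $\alpha>\operatorname{ht}(t)$ above the heights of the $x_i$ and let $d$ be the element of $G$ of level $\alpha$. Then $d(i(j))\ge t^{\frown}j$ for all $j\le n$, so the set of coordinates of $d$ is not thin, contrary to Lemma~\ref{lem:double}.
\end{proof}

The set $\{y_1,\dots,y_m,z\}$ in this proof need not be thin: for $n=2$ and $m=2$ the three nodes may lie above the three successors of one node. So the argument uses more than (W1). This is why we start from a free tree and specialize $A$ in the very first step of the iteration.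

\section{The iteration}\label{sec:iteration}

\subsection*{The specializing forcing}
For a tree or forest $S$ let $Q(S)$ be the set of finite partial functions $p$ from $S$ to $\omega$ such that $p(s)\ne p(s')$ for distinct comparable $s,s'\in\operatorname{dom}p$; a condition extends $p$ if it contains $p$. Any node can be added to the domain of a condition with a new value, so the union of a generic filter is a specializing map defined on all of $S$. The set $Q(S)$ is the same in every generic extension.

\begin{lemma}[Baumgartner--Malitz--Reinhardt]\label{lem:bmr}
If every node of $S$ has countably many predecessors and $S$ has no uncountable chain, then $Q(S)$ is ccc.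
\end{lemma}

\begin{proof}
Suppose that $p_\alpha$, $\alpha<\omega_1$, are pairwise incompatible. By the $\Delta$-system lemma, every family of finite sets indexed by $\omega_1$ has uncountably many indices whose sets have pairwise the same intersection, the root. So we may assume that the domains have pairwise intersection $r$, that the $p_\alpha$ agree on $r$, and that $\operatorname{dom}p_\alpha\setminus r=\{a_\alpha(1),\dots,a_\alpha(k)\}$ with $k$ independent of $\alpha$. For $\alpha\ne\beta$ the function $p_\alpha\cup p_\beta$ is not a condition, so two distinct comparable nodes of its domain have the same value. They do not both lie in $\operatorname{dom}p_\alpha$, nor both in $\operatorname{dom}p_\beta$. Hence $a_\alpha(i)$ and $a_\beta(j)$ are comparable for some $i,j$.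

Let $U$ be an ultrafilter on $\omega_1$ extending the filter of co-countable sets, so that all members of $U$ are uncountable. For each $\alpha$ there are finitely many pairs $(i,j)$, so for one of them the set $\{\beta:a_\alpha(i),a_\beta(j)\text{ are comparable}\}$ is in $U$. The same pair $(i,j)$ works for all $\alpha$ in an uncountable set $J$. For $\alpha,\alpha'\in J$, uncountably many $\beta$ have $a_\beta(j)$ comparable with both $a_\alpha(i)$ and $a_{\alpha'}(i)$. The nodes $a_\beta(j)$ are distinct, and only countably many nodes lie below or at $a_\alpha(i)$ or $a_{\alpha'}(i)$. So some $a_\beta(j)$ lies above both, and $a_\alpha(i),a_{\alpha'}(i)$ are comparable. Thus $\{a_\alpha(i):\alpha\in J\}$ is an uncountable chain, a contradiction.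
\end{proof}

\subsection*{Definition of the iteration}
We use a finite support iteration of length $\omega_2$. All its steps consist of finite functions from the ground model, ordered by inclusion, so we can present the iteration with these functions in place of names for them. Throughout, $\omega_1$ and $\omega_2$ are those of $V$.

Let $\Phi_0$ be the set of finite partial functions from $A$ to $\omega$, and for $1\le\zeta<\omega_2$ let $\Phi_\zeta$ be the set of finite partial functions from $\omega_1$ to $\omega$. Let $\Psi$ be the set of functions $p$ whose domain is a finite subset of $\omega_2$ and which satisfy $p(\zeta)\in\Phi_\zeta$; then $|\Psi|=\aleph_2$. A \emph{code} is a function $\sigma\in V$ from $\omega_1\times\omega_1$ to the countable subsets of $\Psi$, and for $G\subseteq\Psi$ we put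
\[
\sigma[G]=\{a\in\omega_1\times\omega_1:\sigma(a)\cap G\ne\emptyset\}.
\]
The number of codes is at most $(\aleph_2^{\aleph_0})^{\aleph_1}=\aleph_2^{\aleph_1}=(2^{\aleph_1})^{\aleph_1}=\aleph_2$; this is the only use of $2^{\aleph_1}=\aleph_2$. Fix a list $\langle\sigma_\eta:1\le\eta<\omega_2\rangle$ in which every code appears unboundedly often.

By recursion we define forcings $P_\xi\subseteq\Psi$ for $\xi\le\omega_2$ and $P_\xi$-names $\dot Q_\xi$ for subsets of $\Phi_\xi$ for $\xi<\omega_2$. Let $P_\xi$ be the set of $p\in\Psi$ with $\operatorname{dom}p\subseteq\xi$ such that for all $\zeta\in\operatorname{dom}p$,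
\[
p\upharpoonright\zeta\in P_\zeta\quad\text{and}\quad p\upharpoonright\zeta\Vdash_{P_\zeta}p(\zeta)\in\dot Q_\zeta .
\]
Let $q$ extend $p$ if $\operatorname{dom}p\subseteq\operatorname{dom}q$ and $q(\zeta)\supseteq p(\zeta)$ for $\zeta\in\operatorname{dom}p$. Let $Q_0=Q(A)$. For $\xi\ge1$ and $G_\xi$ generic for $P_\xi$, define $Q_\xi$ in $V[G_\xi]$ as follows. If $\sigma_\xi[G_\xi]$ is the order of an $\omega_1$-tree $S_\xi$ with underlying set $\omega_1$, and for every thin set $F$ the forcing $D_F$ forces that $S_\xi$ has no cofinal branch, then $Q_\xi=Q(S_\xi)$; we call such a stage \emph{active}. Otherwise $Q_\xi=\{\emptyset\}$.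

We record the basic properties. Let $\xi\le\eta\le\omega_2$.
\begin{itemize}
\item[(I1)] $P_\xi=\{p\in P_\eta:\operatorname{dom}p\subseteq\xi\}$, and $p\upharpoonright\xi\in P_\xi$ for $p\in P_\eta$.
\item[(I2)] If $p,p'\in P_\eta$, $\operatorname{dom}p\cap\operatorname{dom}p'\subseteq\xi$, and $r\in P_\xi$ extends $p\upharpoonright\xi$ and $p'\upharpoonright\xi$, then $q=r\cup p\upharpoonright[\xi,\eta)\cup p'\upharpoonright[\xi,\eta)$ is a condition of $P_\eta$ that extends $r$, $p$ and $p'$.
\item[(I3)] If $G$ is $P_\eta$-generic over $V$, then $G_\xi=G\cap P_\xi$ is $P_\xi$-generic over $V$.
\item[(I4)] For $\xi<\omega_2$, the map $p\mapsto(p\upharpoonright\xi,\check{x})$ with $x=p(\xi)$ is an isomorphism from the dense set $\{p\in P_{\xi+1}:\xi\in\operatorname{dom}p\}$ onto a dense subset of $P_\xi*\dot Q_\xi$.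
\end{itemize}
Property (I1) holds because the defining condition at $\zeta$ depends only on $p\upharpoonright(\zeta+1)$. For (I2), the order relations are read off from the definition, and we verify the defining condition at each $\zeta\in\operatorname{dom}q$ in increasing order. For $\zeta<\xi$ it is the condition for $r$. For $\zeta\ge\xi$, say $\zeta\in\operatorname{dom}p$, the function $q\upharpoonright\zeta$ is in $P_\zeta$ by the earlier verifications and extends $p\upharpoonright\zeta$, which forces $q(\zeta)=p(\zeta)\in\dot Q_\zeta$. For (I3), if $E\subseteq P_\xi$ is dense, then by (I2) with $p'=\emptyset$ the set of $q\in P_\eta$ extending a member of $E$ is dense, so $G$ contains a member of $E$; and a common extension $q\in G$ of two members of $G_\xi$ yields the common extension $q\upharpoonright\xi\in G_\xi$. For (I4), a name for an element of the ground model set $\Phi_\xi$ is decided by densely many conditions of $P_\xi$.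

\subsection*{Preservation}
It is not enough to know that each $P_\xi$ is ccc; the statement that passes through the induction carries the thin products along.

\begin{lemma}\label{lem:pres}
For all $\xi\le\omega_2$ and all thin sets $F$, the forcing $P_\xi\times D_F$ is ccc. In particular ($F=\emptyset$), $P_\xi$ is ccc.
\end{lemma}

\begin{proof}
Induction on $\xi$. For $\xi=0$, $P_0$ is trivial and $T$ is free.

\emph{Successor step.} Suppose that $P_\xi\times D_F$ is ccc. By Lemma~\ref{lem:ccc}(b), $P_\xi$ is ccc and forces that $D_F$ is ccc. We show that $Q_\xi\times D_F$ is ccc in $V[G_\xi]$. If $Q_\xi=\{\emptyset\}$ there is nothing more to prove. Otherwise $Q_\xi=Q(S)$, where $S=A$ if $\xi=0$ and $S=S_\xi$ at an active stage. Let $H$ be $D_F$-generic over $V[G_\xi]$. In $V[G_\xi][H]$ every node of $S$ has countably many predecessors, and $S$ has no uncountable chain: by Lemma~\ref{lem:nochain} if $\xi=0$, and by the definition of an active stage together with Lemma~\ref{lem:branch}(a) if $\xi\ge1$. Lemma~\ref{lem:bmr}, applied in $V[G_\xi][H]$, shows that $Q(S)$ is ccc there. By Lemma~\ref{lem:ccc}(c), $Q_\xi\times D_F$ is ccc in $V[G_\xi]$, and then $P_\xi*(\dot Q_\xi\times\check D_F)$ is ccc. As in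 (I4), the conditions $(r,(\check x,\check d))$ form a dense subset of this iteration which is isomorphic to a dense subset of $P_{\xi+1}\times D_F$.

\emph{Limit step.} Let $\eta\le\omega_2$ be a limit ordinal and let $(p_\alpha,d_\alpha)\in P_\eta\times D_F$ for $\alpha<\omega_1$. By the $\Delta$-system lemma we may assume that the finite sets $\operatorname{dom}p_\alpha$ have pairwise the same intersection, which is contained in some $\xi<\eta$. Since $P_\xi\times D_F$ is ccc, there are $\alpha\ne\beta$ and $(r,d)\in P_\xi\times D_F$ extending $(p_\alpha\upharpoonright\xi,d_\alpha)$ and $(p_\beta\upharpoonright\xi,d_\beta)$. Property (I2) gives $q\in P_\eta$ extending $p_\alpha$ and $p_\beta$, and $(q,d)$ is a common extension of $(p_\alpha,d_\alpha)$ and $(p_\beta,d_\beta)$.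
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:model}]
Let $G$ be $P_{\omega_2}$-generic over $V$ and $W=V[G]$. By Lemma~\ref{lem:pres}, $P_{\omega_2}$ is ccc, so $\omega_1^W=\omega_1$ and $T$ is still an $(n+1)$-branching tree. Property (W1) follows from Lemma~\ref{lem:pres} and Lemma~\ref{lem:ccc}(b). By (I3) and (I4), for each $\eta<\omega_2$ the model $W$ contains a $Q_\eta$-generic filter over $V[G_\eta]$. For $\eta=0$ it specializes $A$, which gives (W2). At an active stage $\eta$ it specializes $S_\eta$.

For (W3), let $S\in W$ be an $\omega_1$-tree that is not special in $W$. It has size $\aleph_1$, so we may assume that its underlying set is $\omega_1$. Let $\dot S$ be a $P_{\omega_2}$-name for a subset of $\omega_1\times\omega_1$ whose value is the order of $S$. In $V$, for $a\in\omega_1\times\omega_1$ let $\sigma(a)$ be maximal among the antichains of conditions forcing $a\in\dot S$. By the ccc $\sigma$ is a code. The conditions that extend a member of $\sigma(a)$ or force $a\notin\dot S$ are dense, so $\sigma[G]$ is the order of $S$. At most $\aleph_1$ conditions occur in $\sigma$, each with finite domain, so by (I1) they all lie in $P_\xi$ for some $\xi<\omega_2$. Choose $\eta\ge\max(\xi,1)$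 with $\sigma_\eta=\sigma$. Then $\sigma_\eta[G_\eta]=\sigma[G]$, so $S\in V[G_\eta]$.

In $V[G_\eta]$, $S$ is an $\omega_1$-tree. Indeed, sets of predecessors are well-ordered there because they are well-ordered in the larger model $W$; heights, levels and normality are computed in the same way in both models; and a level that is uncountable in $V[G_\eta]$ would be an unbounded subset of $\omega_1$, hence uncountable in $W$. Stage $\eta$ is not active, since $S$ is not special in $W$. So in $V[G_\eta]$ there are a thin set $F$ and $d\in D_F$ such that $d$ forces a cofinal branch through $S$. If $H\ni d$ is $D_F$-generic over $W$, it is generic over the smaller model $V[G_\eta]$, so $V[G_\eta][H]\subseteq W[H]$ contains a cofinal branch of $S$, and this set is a cofinal branch in $W[H]$ as well. Hence $d$ forces a cofinal branch through $S$ over $W$.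
\end{proof}

This completes the proof of Theorems~\ref{thm:main} and~\ref{thm:n}.

\section{The Souslin trees of the model}\label{sec:class}

The reading map gives more than the failure of $(n+1)$-freeness: for a Souslin tree it can be inverted above a suitable node. For a tree or product tree $S$ and $C\subseteq\omega_1$, let $S\upharpoonright C$ be the set of elements whose level lies in $C$, with the inherited order; levels of a cone are those of the ambient tree. We say that the limit-level nodes of $S$ are \emph{determined by their predecessors} if $\operatorname{pred}(v)=\operatorname{pred}(v')$ implies $v=v'$ for $v,v'$ on a limit level.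

\begin{theorem}\label{thm:class}
In the model $W$ of Section~\ref{sec:iteration} the following hold.
\begin{itemize}
\item[(a)] For every nonempty thin set $F$, the product $D_F$ has no uncountable chain and no uncountable antichain.
\item[(b)] Conversely, let $S$ be a Souslin tree whose limit-level nodes are determined by their predecessors. Then there are $u\in S$, a nonempty thin set $F'$ and a club $C'$ such that $(S{\uparrow}u)\upharpoonright C'\cong D_{F'}\upharpoonright C'$.
\end{itemize}
\end{theorem}

\begin{proof}
(a) For antichains this is (W1). The members of a chain of $D_F$ have different levels, so the first coordinates of an uncountable chain would form an uncountable chain of the Souslin tree $T$.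

(b) The tree $S$ has no cofinal branch and is not special, so Section~\ref{sec:reading} applies; take $D$, $b$, $f$ and $C$ from there. To invert $f$ we need a cone of $S$ each node of which can be forced into $\dot b$. Let $X=\bigcup_{d\in D}b(d)$; it is downward closed and meets every level. The minimal elements of $S\setminus X$ form an antichain, which is countable, so their heights are bounded by some $\gamma_0<\omega_1$. Fix $s\in X$ with $\operatorname{ht}(s)>\gamma_0$. Then $S{\uparrow}s\subseteq X$. Otherwise take $v\ge s$ with $v\notin X$ and the minimal element $w\le v$ of $S\setminus X$. As $w$ and $s$ lie below or at $v$ and $\operatorname{ht}(w)\le\gamma_0<\operatorname{ht}(s)$, we get $w<s$, and so $w\in X$, a contradiction.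

Let $v\ge s$ have height $\alpha'\in C$. Then $v\in b(d')$ for some $d'$, which we may extend to level at least $\alpha'$, and (R2) gives $f(d'\upharpoonright\alpha')=\operatorname{pred}(v)$. By Lemma~\ref{lem:inj} there is exactly one element $h(v)\in D_{\alpha'}$ with
\[
f(h(v))=\operatorname{pred}(v).
\]
Fix $\alpha\in C$ above $\operatorname{ht}(s)$ and $u\in S_\alpha$ with $u\ge s$. Let $e=h(u)$ and $C'=C\setminus\alpha$. We show that $h$ is an isomorphism from $(S{\uparrow}u)\upharpoonright C'$ onto $(D{\uparrow}e)\upharpoonright C'$.

\emph{$h$ preserves order.} Let $u\le v\le v''$ have heights $\alpha\le\alpha'\le\alpha''$ in $C'$. By (R1),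
\[
f(h(v'')\upharpoonright\alpha')=\operatorname{pred}(v'')\cap S_{<\alpha'}=\operatorname{pred}(v)=f(h(v)),
\]
so $h(v)=h(v'')\upharpoonright\alpha'\le h(v'')$ by Lemma~\ref{lem:inj}. The case $v=u$ shows that $h$ maps into $D{\uparrow}e$.

\emph{$h$ reflects order and is injective.} Let $v,v''\ge s$ have heights in $C'$ and suppose $h(v)\le h(v'')$. Let $\alpha'=\operatorname{ht}(v)$, and let $w\le v''$ be the node of height $\alpha'$. By (R1),
\[
\operatorname{pred}(w)=f(h(v''))\cap S_{<\alpha'}=f(h(v'')\upharpoonright\alpha')=f(h(v))=\operatorname{pred}(v).
\]
Since $\alpha'$ is a limit ordinal, the hypothesis on $S$ gives $v=w\le v''$. If $h(v)=h(v'')$, then $v\le v''$ and $v''\le v$.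

\emph{$h$ is onto.} Let $e'\ge e$ be in $D_{\alpha'}$ with $\alpha'\in C'$. By (R2) there is $v\in S_{\alpha'}$ with $\operatorname{pred}(v)=f(e')$. The node $w\le v$ of height $\alpha$ has $\operatorname{pred}(w)=f(e')\cap S_{<\alpha}=f(e)=\operatorname{pred}(u)$, so $w=u$ by the hypothesis on $S$. Thus $v\ge u$, and $h(v)=e'$ by the uniqueness in the definition of $h$.

Finally, $D{\uparrow}e=D_{F'}$, where $F'$ is the set of coordinates of $e$. It is thin by Lemma~\ref{lem:double} and nonempty since $m\ge1$.
\end{proof}

The hypothesis on limit levels is needed for this map $h$, which sees a node only through its set of predecessors: two nodes on a level in $C'$ with the same predecessors have the same image.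

\begin{thebibliography}{9}

\bibitem{terminal}
\emph{Terminal Notions In Set Theory},
\texttt{https://people.clas.ufl.edu/zapletal/files/terminalnotions.pdf}.

\end{thebibliography}
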